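# Every irrational rotation is linearizable inside some transcendental entire function

## 1. Periodic points of $\lambda z+z^2$ near the origin

Let $\alpha$ be irrational, $\lambda=e^{2\pi i\alpha}$, and $f(z)=\lambda z+z^2$. The fixed points are $0$ and $1-\lambda$. If $\lambda$ is close to $1$, the second one is close to $0$. For the second iterate,
$$f^2(z)-z=(\lambda^2-1)z+(\lambda+\lambda^2)z^2+2\lambda z^3+z^4=z\,\bigl(z-(1-\lambda)\bigr)\bigl(z^2+(1+\lambda)z+(1+\lambda)\bigr).$$
The three nonzero roots have a product of modulus $|\lambda^2-1|$, so one of them has modulus at most $|\lambda^2-1|^{1/3}$. In general $f^q$ is monic of degree $2^q$ and $f^q(z)-z=(\lambda^q-1)z+\dots+z^{2^q}$. Since $\lambda^q\ne1$, the origin is a simple root. The other $2^q-1$ roots have a product of modulus $|\lambda^q-1|$, so one of them has modulus at most $|\lambda^q-1|^{1/(2^q-1)}$. If $\lambda^q$ comes extremely close to $1$ for suitable $q$, periodic points accumulate at $0$. This decides how $f$ behaves near $0$, in the following sense.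

**Definition.** Let $f(z)=\lambda z+\mathcal O(z^2)$ be holomorphic near $0$, and put $R_\lambda(\zeta)=\lambda\zeta$. The origin is a *Siegel point* of $f$ if $f$ is locally linearizable at $0$: there is a holomorphic $\varphi$ near $0$ with $\varphi(0)=0$, $\varphi'(0)\ne0$ and $\varphi\circ f=R_\lambda\circ\varphi$. Otherwise it is a *Cremer point*.

If $0$ is a Siegel point and $H=\varphi^{-1}$, then $f\circ H=H\circ R_\lambda$ on a small disk $D_\tau=\{|\zeta|<\tau\}$. So $f$ maps $H(D_\tau)$ onto itself and $f^q(H(\zeta))=H(\lambda^q\zeta)$. Hence $f^q(H(\zeta))=H(\zeta)$ forces $\lambda^q\zeta=\zeta$, that is, $\zeta=0$: the neighborhood $H(D_\tau)$ contains no periodic point except $0$. *Nonzero periodic points accumulating at $0$ make $0$ a Cremer point.*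

The root count works for every polynomial $f(z)=\lambda z+\dots+Az^d$, $d\ge2$, $A\neq0$. The leading coefficient of $f^q$ is $A^{1+d+\dots+d^{q-1}}=A^{(d^q-1)/(d-1)}$, so some nonzero root of $f^q(z)-z$ has modulus at most $|A|^{-1/(d-1)}|\lambda^q-1|^{1/(d^q-1)}$. Suppose that
$$|\lambda^q-1|<e^{-q^q}\quad\text{for infinitely many }q. \tag{1}$$
For these $q$ the bound is at most $|A|^{-1/(d-1)}e^{-(q/d)^q}$, which tends to $0$ whatever $A$ and $d$ are. Irrational $\alpha$ with (1) exist: for each $N$ the set of $\alpha$ satisfying the inequality for some $q\ge N$ is open and contains $\mathbb Q$ (for $\alpha=a/b$ take $q$ a multiple of $b$), so by Baire the intersection over $N$, with $\mathbb Q$ removed, is a dense $G_\delta$. We have proved the theorem recorded as (Cremer, 1928): there is an irrational $\alpha$ such that $0$ is a Cremer point for *every* nonlinear polynomial $\lambda z+\mathcal O(z^2)$.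

In the other direction we quote (Brjuno, 1965; Rüssmann, 1967): if $p_n/q_n$ are the continued fraction convergents of $\alpha$ and $\sum_{n\ge1}\frac{\log q_{n+1}}{q_n}<\infty$, then every holomorphic germ $\lambda z+\mathcal O(z^2)$ is locally linearizable.

In Cremer's theorem one $\alpha$ serves all polynomials. The notes "Siegel Disks And Related Topics" (http://maths.nju.edu.cn/~yangfei/materials/Siegel-disk-Sanya.pdf) ask whether polynomials can be replaced by transcendental functions, here meaning transcendental entire functions.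

**Question.** Does there exist one $\alpha\in\mathbb R\setminus\mathbb Q$ such that, for every transcendental entire function $f$ with $f(z)=e^{2\pi i\alpha}z+\mathcal O(z^2)$ near $0$, the origin is a Cremer point of $f$?

## 2. Cremer points under a growth bound, and what happens without one

Take $f(z)=\lambda ze^z$. The fixed points are $0$ and the points $-2\pi i(\alpha+k)$, $k\in\mathbb Z$, so for $q=1$ we can still find one near $0$ when $\alpha$ is near an integer. For higher iterates the argument of Section 1 has nothing to hold on to: $f^q(z)-z$ has no leading coefficient. One can replace the root count by a convexity argument, provided the growth of $f$ is bounded in advance. Write $M(r,f)=\max_{|z|\le r}|f|$, and let $\Phi^{\circ q}$ be the $q$-th iterate of $\Phi$.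

**Theorem B.** Let $\Phi:(0,\infty)\to(0,\infty)$ be nondecreasing with $\Phi(t)\ge t+2$. There is a dense $G_\delta$ set of irrational $\alpha$ such that $0$ is a Cremer point of *every* nonlinear entire $f(z)=e^{2\pi i\alpha}z+\mathcal O(z^2)$ with $M(t,f)\le\Phi(t)$ for all $t\ge t_f$.

For example $\Phi(t)=e^{e^t}$ is allowed, since $e^{e^t}\ge e^{1+t}\ge e(1+t)\ge t+2$. A function of finite order satisfies $M(t,f)\le e^{t^C}\le e^{e^t}$ for large $t$. So one $\alpha$ serves all nonlinear $f$ of finite order.

**Step 1: choice of $\alpha$.** Let $\mathcal G$ be the set of real $\alpha$ such that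
$$|e^{2\pi iq\alpha}-1|<\Phi^{\circ q}(q)^{-q}\quad\text{for infinitely many } q. \tag{2}$$
As before, $\mathcal G$ is a countable intersection of open sets, each containing $\mathbb Q$, so $\mathcal G\setminus\mathbb Q$ is a dense $G_\delta$ of irrational numbers.

**Step 2: smallness on a small disk.** Let $\alpha\in\mathcal G\setminus\mathbb Q$, let $f$ be as in the statement, and suppose that $0$ is a Siegel point: $f\circ H=H\circ R_\lambda$ with $H$ univalent on $D_{2\tau}$, $H(0)=0$. Choose $D_r\subset H(D_\tau)$. For $\zeta\in D_\tau$,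
$$|f^q(H(\zeta))-H(\zeta)|=|H(\lambda^q\zeta)-H(\zeta)|\le\tau\sup_{D_\tau}|H'|\cdot|\lambda^q-1| ,$$
so $|f^q(z)-z|\le C|\lambda^q-1|$ on $D_r$, with $C$ independent of $q$.

**Step 3: spreading the smallness.** Fix $x>r$ and $R>\max(x,t_f)$. Since $\Phi(t)\ge t$ and $\Phi$ is nondecreasing, induction gives $|f^q|\le\Phi^{\circ q}(R)$ on $D_R$. If $q\ge R$, then $\Phi^{\circ q}(R)\le\Phi^{\circ q}(q)$ and $R\le q\le\Phi^{\circ q}(q)$, so $|f^q(z)-z|\le2\Phi^{\circ q}(q)$ on $D_R$. Put $u=\frac{\log(x/r)}{\log(R/r)}<1$. Hadamard's three circles theorem gives, for $q\ge R$ as in (2),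
$$\log\max_{|z|\le x}|f^q(z)-z|\le(1-u)\bigl(\log C-q\log\Phi^{\circ q}(q)\bigr)+u\log\bigl(2\Phi^{\circ q}(q)\bigr).$$
Because $\Phi^{\circ q}(q)\ge q+2$, the right side tends to $-\infty$ along these $q$.

**Step 4: injectivity.** As $x$ was arbitrary, $f^{q_i}\to\mathrm{id}$ locally uniformly on $\mathbb C$ for some $q_i\to\infty$. If $f(a)=f(b)$, then $f^{q_i}(a)=f^{q_i}(b)$ for all $i$, so $a=b$. An injective entire function is affine, and $f(0)=0$, so $f$ is linear. This contradicts nonlinearity, and Theorem B is proved. $\square$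

The argument needs $\Phi$ before $\alpha$: (2) asks $\lambda^q$ to be close to $1$ in terms of $\Phi$. The Question fixes $\alpha$ first and then lets $f$ grow as it likes, and then the three circles estimate gives nothing. So let us look for linearizable examples.

If $\alpha$ satisfies the Brjuno condition, then $\lambda ze^z$ has a Siegel point at $0$ by the quoted theorem. For other $\alpha$ one may write down a linearizable germ by changing coordinates. With $H(\zeta)=\zeta+\zeta^2$ put $f=H\circ R_\lambda\circ H^{-1}$. Since $\zeta^2=z-\zeta$ for $\zeta=H^{-1}(z)=\frac12(-1+\sqrt{1+4z})$,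
$$f(z)=\lambda\zeta+\lambda^2\zeta^2=\lambda^2z+(\lambda-\lambda^2)\,\tfrac12\bigl(-1+\sqrt{1+4z}\bigr).$$
This is linearizable for every $\alpha$, but it has a branch point at $-\frac14$ and is not entire. Rotation on a disk costs nothing; the difficulty is to be entire at the same time. It can always be overcome.

When $0$ is a Siegel point of an entire $f$, the *Siegel disk* is the component of the Fatou set containing $0$. If $H:\mathbb D\to\mathbb C$ is univalent on the unit disk $\mathbb D$, with $H(0)=0$ and $f\circ H=H\circ R_\lambda$, then the iterates $f^n=H\circ R_\lambda^n\circ H^{-1}$ are uniformly bounded on compact subsets of $H(\mathbb D)$, hence normal there, so $H(\mathbb D)$ lies in the Siegel disk.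

**Theorem A.** Let $\alpha$ be any irrational number, $r>0$, $\varepsilon>0$, and $\Phi:(0,\infty)\to(0,\infty)$ any function. There is a transcendental entire $f(z)=\lambda z+\mathcal O(z^2)$, locally linearizable at $0$, whose Siegel disk contains $D_r$, with $|f(z)-\lambda z|<\varepsilon$ on $D_r$ and $M(t,f)>\Phi(t)$ for a sequence of $t\to\infty$. In particular the answer to the Question is **no**: for no irrational $\alpha$ is $0$ a Cremer point of all transcendental entire $f(z)=e^{2\pi i\alpha}z+\mathcal O(z^2)$.

The rest of the lecture proves Theorem A. From now on $\alpha$ is a fixed irrational number.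

## 3. Beltrami coefficients, straightening, and a few planar facts

A homeomorphism $\Psi$ between plane domains is *quasiconformal* (qc) if it preserves orientation, has weak derivatives in $L^2_{\mathrm{loc}}$, and $|\bar\partial\Psi|\le k|\partial\Psi|$ a.e. for some $k<1$; it is $K$-qc with $K=\frac{1+k}{1-k}$. A continuous map with the same analytic properties, not necessarily injective, is *quasiregular*. The quotient $\bar\partial g/\partial g$ is the *Beltrami coefficient*; for example, $z+\eta\bar z$ with $|\eta|<1$ is qc with constant coefficient $\eta$. A nonconstant quasiregular map is a holomorphic map after a qc map; it is open and discrete, preimages of null sets are null, and $\partial g\ne0$ a.e.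

**(Q1)** For measurable $\mu$ on $\mathbb C$ with $\|\mu\|_\infty<1$ there is a unique qc homeomorphism $\Psi^\mu:\mathbb C\to\mathbb C$ fixing $0,1,\infty$ with Beltrami coefficient $\mu$ (the measurable Riemann mapping theorem).

**(Q2)** *If $\|\mu_n\|_\infty\le k<1$ and $\mu_n\to0$ a.e., then $\Psi_n=\Psi^{\mu_n}\to\mathrm{id}$ and $\Psi_n^{-1}\to\mathrm{id}$ locally uniformly.* Normalized $K$-qc maps form a compact family, so it is enough to show that every subsequential limit $\Psi$, itself a homeomorphism, is the identity. Since $(1-k^2)|\partial\Psi_n|^2\le\mathrm{Jac}\,\Psi_n$ and the areas of $\Psi_n(D_R)$ are bounded, $\|\partial\Psi_n\|_{L^2(D_R)}$ is bounded for each $R$. For a test function $\phi$,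
$$\Bigl|\int\phi\,\bar\partial\Psi_n\Bigr|=\Bigl|\int\phi\,\mu_n\,\partial\Psi_n\Bigr|\le\|\phi\mu_n\|_2\,\|\partial\Psi_n\|_{L^2(\mathrm{supp}\,\phi)}\to0$$
by dominated convergence. So $\bar\partial\Psi=0$ weakly, and by Weyl's lemma $\Psi$ is an entire homeomorphism fixing $0$ and $1$, that is, the identity. For the inverses: if $|\Psi_n-\mathrm{id}|<\epsilon<1$ on $\overline{D_{R+1}}$, then $\Psi_n(D_{R+1})\supset D_R$, so for $y\in D_R$ the point $x=\Psi_n^{-1}(y)$ lies in $D_{R+1}$ and $|x-y|<\epsilon$.

**(Q3)** For a nonconstant quasiregular $g$ let $g^*\mu$ be the Beltrami coefficient of $\Psi^\mu\circ g$. By the chain rule,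
$$g^*\mu=\frac{\bar\partial g+(\mu\circ g)\,\overline{\partial g}}{\partial g+(\mu\circ g)\,\overline{\bar\partial g}}. \tag{3}$$
It depends on $\mu$ only up to null sets, $g^*0$ is the coefficient of $g$, and $(g\circ k)^*\mu=k^*(g^*\mu)$. If $g$ is holomorphic near $z$, then $|g^*\mu(z)|=|\mu(g(z))|$ off critical points. If $g^*\mu=\mu$ a.e. on an open set $O$, then $\Psi^\mu\circ g$ and $\Psi^\mu$ have the same coefficient on $O$, so $\Psi^\mu\circ g\circ(\Psi^\mu)^{-1}$ is holomorphic on $\Psi^\mu(O)$. This is *straightening*: an invariant coefficient turns a quasiregular map into a holomorphic one.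

**(Q4)** A homeomorphism between plane domains that is $K$-qc off a locally finite union of analytic arcs is $K$-qc.

**(T)** The union of two simply connected plane domains with nonempty connected intersection is simply connected (van Kampen).

**(I)** *If $g$ is continuous and locally injective near a compact set $X$ and injective on $X$, it is injective on a neighborhood of $X$.* Otherwise there are $x_n\ne y_n$ with $g(x_n)=g(y_n)$ and limits $x,y\in X$; then $g(x)=g(y)$, so $x=y$, contradicting local injectivity at $x$.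

**(BL)** Call a compact $X\subset\mathbb C$ a *BL-disk* if it is bi-Lipschitz homeomorphic to $\overline{\mathbb D}$. A compact convex set with interior is one: about an interior point its boundary is $r=R(t)$ in polar coordinates with $R>0$ Lipschitz, and $(r,t)\mapsto(r/R(t),t)$ works. The half annulus $\{\frac12\le|\xi|\le2,\ \mathrm{Re}\,\xi\le0\}$ is another: a branch of $\log$ is injective and conformal near it, hence bi-Lipschitz on it, and its image is a rectangle. *If $X,Y$ are BL-disks and $b:\partial X\to\partial Y$ is a homeomorphism that is bi-Lipschitz on each of finitely many closed arcs covering $\partial X$, then $b$ extends to a bi-Lipschitz homeomorphism $X\to Y$.* We may assume $X=Y=\overline{\mathbb D}$. The lift of $b$ to the line is monotone and piecewise bi-Lipschitz, hence bi-Lipschitz, and arc length on the circle is comparable with chord length. So $b$ is bi-Lipschitz, and so is $re^{it}\mapsto r\,b(e^{it})$, because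
$$|re^{it}-r'e^{it'}|\asymp|r-r'|+\min(r,r')|e^{it}-e^{it'}| .$$
(The upper bound is the triangle inequality. For the lower bound both $|r-r'|$ and $\frac12\min(r,r')|e^{it}-e^{it'}|$ are at most the left side.) The extension preserves orientation if $b$ does, and orientation-preserving bi-Lipschitz homeomorphisms are qc.

A compact set is *full* if its complement is connected; a closed disk is full, a circle is not. Runge's theorem: a function holomorphic near a full compact set is a uniform limit of polynomials there.

## 4. The twist obstruction, and orbits that leave a window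

To build $f$ we start with $\lambda z$ on a disk and pass, step by step, to maps on larger disks, each with an exact rotation domain. These maps cannot be taken to be polynomials: for the $\alpha$ in Cremer's theorem, *no* nonlinear polynomial has a Siegel point at $0$. So we work with maps holomorphic only on a disk.

The sensible first approach is surgery. Keep the map $G$ on its rotation domain, put a polynomial $S$ close to $G$ outside a slightly smaller piece of it, and interpolate on an annulus $A$. The interpolated $g$ is quasiregular, with coefficient $O(\eta)$ on $A$ if $|S-G|<\eta$. Then find an invariant Beltrami coefficient and straighten. Try this with $G=\lambda z$ and the polynomial $S=\lambda e^{i\eta}z$. Let $\psi$ be smooth with $\psi=0$ on $[0,r_2]$, $\psi=1$ on $[r_3,\infty)$, and interpolate by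
$$g(z)=\lambda z\,e^{i\eta\psi(|z|)},\qquad g^n(z)=\lambda^nz\,e^{in\eta\psi(|z|)} .$$
In the coordinate $w=u+i\theta=\log z$, $g^n$ is $w\mapsto w+2\pi in\alpha+in\eta\,\psi(e^u)$. With $\tau(u)=\frac{n\eta}2\frac{d}{du}\psi(e^u)$ its Beltrami coefficient has modulus $|\tau|/\sqrt{1+\tau^2}$. It is $O(\eta)$ for $n=1$, but tends to $1$ as $n\to\infty$ wherever $\tau\neq0$. The error is small at each passage through $A$, yet a point of $A$ comes back to $A$ at every step.

In this example no cleverer coefficient exists. If $g^*\mu=\mu$ on the annulus $\{r_2<|z|<r_3\}$ with $\|\mu\|_\infty<1$, then $\Psi^\mu$ conjugates $g$ there to a conformal automorphism of a ring domain that does not exchange the boundary components, that is, up to a conformal map, to a rotation of a round annulus. A rotation with one point of period $n$ has $n$-th iterate equal to the identity. But $\alpha+\eta\psi/2\pi$ takes rational and irrational values, so $g$ has a circle of periodic points and also a circle with none.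

So the obstruction is: *orbits through the interpolation annulus must not return to it forever.* On a rotation domain they do return. What helps is that we need invariance only in a window, a round disk $W$ where the new map is to be holomorphic. Suppose that the rotation domain sticks out of $W$, even along a very thin finger. Every orbit on an invariant curve far enough out in the rotation domain is dense in the curve, because $\alpha$ is irrational, so it visits the finger and leaves $W$ after a bounded number of steps. Once it has left, it no longer counts, and the error accumulates only boundedly often. No arithmetic of $\alpha$ enters.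

Two things remain: to grow a finger (Proposition 1), and to carry out the surgery just described (Proposition 2). The first will itself be a surgery, with large Beltrami coefficients carried by sets of small area.

## 5. States, and the limit of the construction

**Definition.** A *state* is a triple $(\rho,H,F)$ where $\rho>0$, $F$ is holomorphic on $D_\rho$, and $H$ is univalent on $D_{1+c}$ for some $c>0$, with $H(0)=0$, $H(D_{1+c})\subset D_\rho$ and $F\circ H=H\circ R_\lambda$ on $D_{1+c}$. Put $m(H)=\max_{\overline{\mathbb D}}|H|<\rho$.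

Example: $\rho=2m$, $H(\zeta)=m\zeta$, $F(z)=\lambda z$, with $m(H)=m$.

**Proposition 1.** Let $(\rho,H,F)$ be a state, $m=m(H)$, $0<\delta<\min(1,m)$, $M>4m$. There are a simply connected domain $\Omega$, a holomorphic $G:\Omega\to\mathbb C$, a univalent $h:\mathbb D\to\Omega$ with $h(0)=0$, and a point $p\notin\Omega$ with $|p|=3m$, such that $G\circ h=h\circ R_\lambda$; $\sup|h|>M$; $\overline{D_{m-\delta}}\subset\Omega$ and $|G-F|<\delta$ there; $|h-H|<\delta$ on $\overline{D_{1-\delta}}$.

**Proposition 2.** Let $m>0$, $M>4m$, and let $\Omega$ be a simply connected domain, $G:\Omega\to\mathbb C$ holomorphic, $h:\mathbb D\to\Omega$ univalent with $h(0)=0$, $G\circ h=h\circ R_\lambda$, $\sup|h|>M$, and $p\notin\Omega$ with $|p|=3m$. Let $L\subset\Omega\cap D_M$ be compact, $\delta\in(0,1)$, $B>0$. There is a state $(\rho',H',F')$ with $m(H')>M$ (so $L\subset D_M\subset D_{\rho'}$), $|F'-G|<\delta$ on $L$, $|H'-h|<\delta$ on $\overline{D_{1-\delta}}$, and $\max_{|z|\le4m}|F'|>B$.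

Proposition 1 trades the round domain of $F$ for a domain $\Omega$ that follows the finger. Proposition 2 restores a round domain, now of radius more than $M$. The free point $p$ lets us make the map large.

**Proof of Theorem A from the propositions, step 1: the sequence of states.** We may assume $\varepsilon<\frac14$. Let $m_0=r+1$ and start with $\rho_0=2m_0$, $H_0(\zeta)=m_0\zeta$, $F_0(z)=\lambda z$. Choose decreasing $\delta_k>0$ with $\sum_{k\ge0}\delta_k<\varepsilon$, $m_0\delta_0+\varepsilon<1$, $\delta_0<\frac14$. Given $(\rho_k,H_k,F_k)$ with $m_k=m(H_k)$, apply Proposition 1 with $\delta=\delta_k/2$ and $M=4m_k+1$, then Proposition 2 with $\delta=\delta_k/2$, the same $m=m_k$ and $M$, $L=\overline{D_{m_k-\delta_k/2}}$ and $B=\Phi(4m_k)+(4m_k)^k+1$. Adding the two errors,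
$$\begin{aligned}&m_{k+1}>4m_k+1,\qquad |F_{k+1}-F_k|<\delta_k\ \text{on}\ \overline{D_{m_k-\delta_k}},\qquad |H_{k+1}-H_k|<\delta_k\ \text{on}\ \overline{D_{1-\delta_k}},\\ &\max_{|z|\le4m_k}|F_{k+1}|>\Phi(4m_k)+(4m_k)^k+1 .\end{aligned}\tag{4}$$

**Step 2: the limits exist and linearize.** Since $m_k\to\infty$, $\delta_k\to0$ and $\sum\delta_k<\infty$, we get $F_k\to f$ locally uniformly on $\mathbb C$ with $f$ entire, and $H_k\to H$ locally uniformly on $\mathbb D$. On $\overline{D_{1-\delta_0}}$, $|H(\zeta)-m_0\zeta|\le\sum\delta_k<\varepsilon$, so Cauchy's estimate gives $|H'(0)-m_0|\le\varepsilon/(1-\delta_0)<\frac12$. As $m_0>1$, $H$ is not constant, hence univalent by Hurwitz's theorem. Passing to the limit in $F_k\circ H_k=H_k\circ R_\lambda$ gives $f\circ H=H\circ R_\lambda$ on $\mathbb D$, with $H(0)=0$. So $f(0)=0$, $f'(0)=\lambda$, and $\varphi=H^{-1}$ linearizes $f$.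

**Step 3: the size of the Siegel disk, and closeness to $\lambda z$.** If $|y|<m_0(1-\delta_0)-\varepsilon$, then on $|\zeta|=1-\delta_0$ we have $|m_0\zeta-y|>\varepsilon>|H(\zeta)-m_0\zeta|$. By Rouché's theorem $H$ takes the value $y$ in $D_{1-\delta_0}$. Since $m_0(1-\delta_0)-\varepsilon>m_0-1=r$, $H(\mathbb D)\supset D_r$, and $H(\mathbb D)$ lies in the Siegel disk. On $D_r\subset D_{m_0-\delta_0}$ all estimates in (4) apply, so $|f-\lambda z|\le\sum\delta_k<\varepsilon$.

**Step 4: growth.** For $j\ge k+1$ we have $m_j-\delta_j>4m_k$, so $|f-F_{k+1}|\le\sum_{j\ge k+1}\delta_j<1$ on $\overline{D_{4m_k}}$. By (4), $M(4m_k,f)>\Phi(4m_k)+(4m_k)^k$ for all $k$. So $M(t,f)>\Phi(t)$ for $t=4m_k\to\infty$, and $f$ is not a polynomial. $\square$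

## 6. Replacing the map by a polynomial outside the rotation domain: proof of Proposition 2

**Step 1: radii and a polynomial.** We fix the window and the polynomial $S$. Let $m_h(r)=\max_{|\zeta|=r}|h|$, which is strictly increasing with limit $\sup|h|>M$. Choose
$$r_0<r_0'<r_1<r_2<r_3<r_4<1$$
with $m_h(r_0)>M$ and $r_0$ so close to $1$ that $|h(r_0\zeta)-h(\zeta)|<\delta/2$ on $\overline{D_{1-\delta}}$. Put $\rho_1=m_h(r_1)$, $W=D_{\rho_1}$, and fix $\rho'\in(m_h(r_0'),\rho_1)$. As $\Omega\ne\mathbb C$ is simply connected, the image of a large closed disk under a Riemann map $\mathbb D\to\Omega$ is a full compact set $L'\subset\Omega$ containing a neighborhood of $L\cup h(\overline{D_{r_4}})$. Since $p\notin\Omega$, $L'\cup\{p\}$ is full. By Runge, applied to the function equal to $G$ near $L'$ and to $B+1$ near $p$, for every $\eta>0$ there is a polynomial $S=S_\eta$ with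
$$|S-G|<\eta\ \text{ on }L',\qquad|S(p)-(B+1)|<\eta. \tag{5}$$
$G=h\circ R_\lambda\circ h^{-1}$ is injective on $h(\mathbb D)$, so $S$ is nonconstant for small $\eta$.

**Step 2: interpolation.** We define $g$, equal to $G$ deep in the rotation domain and to $S$ outside. Let $\chi:[0,1)\to[0,1]$ be smooth, $\chi=1$ on $[0,r_2]$, $\chi=0$ on $[r_3,1)$, and put
$$g=S+\chi(|h^{-1}|)\,(G-S)\ \text{ on }h(\mathbb D),\qquad g=S\ \text{ elsewhere.}$$
Then $g$ is smooth on $\mathbb C$, equals $G$ on $h(D_{r_2})$, and is holomorphic off the compact set $A=h(\{r_2\le|\zeta|\le r_3\})$. On $A$, $\bar\partial g=\bar\partial\bigl(\chi(|h^{-1}|)\bigr)(G-S)=O(\eta)$. Since $A\subset h(D_{r_4})\subset L'$, Cauchy's estimates give $S'-G'=O(\eta)$ on $A$, so $\partial g=G'+O(\eta)$ there. As $G$ is injective on $h(\mathbb D)$, $|G'|$ is bounded below on $A$. So for small $\eta$, $g$ is quasiregular, with coefficient at most $C_1\eta$ in modulus on $A$ and $0$ off $A$. Also $|g-G|\le\eta$ on $L'$, because $g-G$ is there $(1-\chi)(S-G)$ or $S-G$.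

**Step 3: exit.** We show that there is $Q$, independent of $\eta$, such that for small $\eta$ *every $z\in A$ satisfies $g^i(z)\notin W$ for some $0\le i\le Q$.* This is where the twist obstruction is avoided. If $r_2\le|\zeta|\le r_3$, the orbit $\{\lambda^i\zeta\}_{i\ge0}$ is dense in its circle, on which $\max|h|\ge m_h(r_2)>\rho_1$. So $|h(\lambda^i\zeta)|>\rho_1$ for some $i$, and this is an open condition on $\zeta$. By compactness there are $Q$ and $c>0$ with
$$\max_{0\le i\le Q}|h(\lambda^i\zeta)|\ge\rho_1+c\quad\text{for all }r_2\le|\zeta|\le r_3 .$$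
That is, for every $z\in A$ some $|G^i(z)|$ with $i\le Q$ is at least $\rho_1+c$. Now $G(A)=A\subset h(D_{r_4})$, $G$ is uniformly continuous on $h(\overline{D_{r_4}})$, and $|g-G|\le\eta$ there. So by induction on $i\le Q$, as $\eta\to0$, $g^{i-1}(z)$ stays near $G^{i-1}(z)\in A$, inside $h(D_{r_4})$, and $g^i\to G^i$ uniformly on $A$. For small $\eta$ the claim follows.

**Step 4: an invariant Beltrami coefficient.** We build $\mu$ with $g^*\mu=\mu$ on $W$ and $\|\mu\|_\infty=O(\eta)$. For $z\in W$ let $n(z)=\inf\{n\ge1:g^n(z)\notin W\}\le\infty$. Put $\mu(z)=\bigl((g^{n(z)})^*0\bigr)(z)$ if $n(z)<\infty$, $\mu(z)=0$ if $n(z)=\infty$, and $\mu=0$ off $W$. The sets $\{n(z)=k\}$ are Borel and $(g^k)^*0$ is continuous off a discrete set, so $\mu$ is measurable. Invariance holds a.e. on $W$: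

- If $n(z)=1$, then $\mu(g(z))=0$ and $(g^*\mu)(z)=(g^*0)(z)=\mu(z)$.
- If $1<n(z)<\infty$, then $n(g(z))=n(z)-1$, and $g^*\bigl((g^{n-1})^*0\bigr)=(g^n)^*0$.
- If $n(z)=\infty$, the orbit of $z$ stays in $W$, so by Step 3 it never meets $A$. Hence $g$ is holomorphic near $z$, $n(g(z))=\infty$, and both sides vanish.

For the bound, suppose $n(z)<\infty$. The points $z,\dots,g^{n(z)-1}(z)$ lie in $W$. If $g^i(z)$ is the first of them in $A$, then by Step 3 the orbit leaves $W$ by time $i+Q$, so at most $Q+1$ of them lie in $A$. Each passage through $A$ multiplies the dilatation by at most $\frac{1+C_1\eta}{1-C_1\eta}$, and the other steps are holomorphic. So $\|\mu\|_\infty\le C(Q+1)\eta$ for small $\eta$, with $C$ independent of $\eta$. Let $\Psi=\Psi^\mu$; by (Q2), $\Psi^{\pm1}\to\mathrm{id}$ locally uniformly as $\eta\to0$.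

**Step 5: the new state.** We conjugate by $\Psi$ and read off the conclusions. By (Q3), $F'=\Psi g\Psi^{-1}$ is holomorphic on $\Psi(W)$, which contains $\overline{D_{\rho'}}$ for small $\eta$ since $\rho'<\rho_1$. On $h(D_{r_1})\subset W$ we have $g=G$, and orbits stay in $h(D_{r_1})$; so $n=\infty$ and $\mu=0$ there, and $\Psi$ is conformal on $h(D_{r_1})$. Put $H'(\zeta)=\Psi(h(r_0\zeta))$. It is univalent on $D_{r_0'/r_0}$, its image lies in $D_{\rho'}$ for small $\eta$ because $m_h(r_0')<\rho'$, $H'(0)=\Psi(0)=0$, and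
$$F'H'(\zeta)=\Psi\bigl(g(h(r_0\zeta))\bigr)=\Psi(h(r_0\lambda\zeta))=H'(\lambda\zeta).$$
So $(\rho',H',F')$ is a state. Now let $\eta\to0$.

First, $H'\to h(r_0\,\cdot)$ uniformly on $\overline{\mathbb D}$, so $m(H')\to m_h(r_0)>M$, and $|H'-h|<\delta$ on $\overline{D_{1-\delta}}$ for small $\eta$ by the choice of $r_0$. Second, $L\subset D_M\subset D_{\rho'}$, and for $z\in L$ the point $\Psi^{-1}(z)$ lies in $L'$, a neighborhood of $L$ on which $|g-G|\le\eta$; so $F'\to G$ uniformly on $L$. Third, $p\in W$ as $3m<M<\rho_1$, and $p\notin h(\mathbb D)$, so $g(p)=S(p)$ and $F'(\Psi(p))=\Psi(S(p))\to B+1$, while $|\Psi(p)|\le4m<\rho'$ for small $\eta$. All claims hold once $\eta$ is small. $\square$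

## 7. The notched disk and the backward orbit of the contact point

We turn to Proposition 1. Let $V=H(\mathbb D)$. It lies in $D_m$ and touches the circle $|z|=m$ at a point $b_0$. We want to attach to $V$ a thin finger at $b_0$ reaching beyond radius $M$, and to conjugate $F$ by a map $\Theta:V\to V\cup\text{finger}$ that is the identity away from $b_0$. The new map $\Theta F\Theta^{-1}$ differs from $F$ on the finger, and also near the preimage $b_{-1}$ of $b_0$ on $\partial V$, where points are now sent into the finger. This second disagreement disappears if we attach at $b_{-1}$ a finger that $F$ maps to the first one; then we need a finger at $b_{-2}$, and so on. The process cannot go on forever: for $F=\lambda z$ on $D_{2m}$, a long finger $\gamma_0$ lifts to $\lambda^{-1}\gamma_0$, which leaves $D_{2m}$, where $F$ is not even defined.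

So we give up agreement with $F$ outside a set $K\supset\overline{D_{m-\delta}}$ that reaches beyond the circle $|z|=m$ except for a notch around $b_0$. The points $b_{-j}$ accumulate at $b_0$, so some $b_{-q}$ lies in the notch, outside $K$, and there we may stop; and preimage fingers may be cut off once they have left $K$. If $q=1$, a single finger suffices.

**Step 1: normalization and charts.** We place $b_0$ on the positive axis and choose coordinates near $\partial V$ in which $F$ is trivial. If $|\zeta_0|=1$ and $H(\zeta_0)=me^{it}$, replace $H(\zeta)$ by $e^{-it}H(\zeta_0\zeta)$ and $F(z)$ by $e^{-it}F(e^{it}z)$; this is again a state, and the change is undone at the end by $\Omega\to e^{it}\Omega$, $G\to e^{it}G(e^{-it}\cdot)$, $h\to e^{it}h(\zeta_0^{-1}\cdot)$, $p\to e^{it}p$. So assume $H(1)=m>0$. Put $b_j=H(\lambda^j)$, $j\in\mathbb Z$. These points are distinct and nonzero, $b_0=m$, $F(b_j)=b_{j+1}$. The map $F$ is injective on $H(D_{1+c})$, $F(V)=V$, $F(\overline V)=\overline V$, and $V\subset D_m$. For small $c_1>0$ put $\Lambda_j(\xi)=H(\lambda^je^\xi)$,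 $|\xi|<c_1$. These are univalent, $\Lambda_j(0)=b_j$, and
$$F\circ\Lambda_j=\Lambda_{j+1},\qquad V\cap\Lambda_j(D_{c_1})=\Lambda_j(\{\mathrm{Re}\,\xi<0\}),$$
the second because $H(\lambda^je^\xi)\in H(\mathbb D)$ iff $|e^\xi|<1$.

**Step 2: near $b_0$, rays leave $V$ only once.** This will keep domains simply connected. Let $\mathcal L(\xi)=\log(\Lambda_0(\xi)/m)$ near $0$, $\mathcal L(0)=0$. Since $\overline V\subset\overline{D_m}$, $\mathrm{Re}\,\mathcal L\le0$ where $\mathrm{Re}\,\xi\le0$. Hence $\mathrm{Re}(\mathcal L'(0)\xi)\le0$ whenever $\mathrm{Re}\,\xi\le0$. Taking $\xi=\pm i$ and $\xi=-1$, and using $\mathcal L'(0)\neq0$, we get $\mathcal L'(0)>0$. So $\mathrm{Re}\,(\mathcal L^{-1})'>0$ near $0$, and $\mathrm{Re}\,\mathcal L^{-1}$ increases along horizontal segments. Hence there are $\varrho_0>0$ and $\varphi_0\in(0,1)$ such that, for $\mathcal B=\{me^s:|\mathrm{Re}\,s|<\varrho_0,\ |\mathrm{Im}\,s|<\varphi_0\}$,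
$$z\in\mathcal B\setminus V\ \Rightarrow\ tz\notin V\ \text{ for all }t\ge1. \tag{6}$$
Indeed $me^s\in\mathcal B$ lies in $V$ iff $\mathrm{Re}\,\mathcal L^{-1}(s)<0$. As $t$ increases, $s+\log t$ moves to the right on a horizontal line, and once $tz$ has left $\mathcal B$ we have $|tz|\ge me^{\varrho_0}>m$.

**Step 3: the notched disks $K_s$.** Choose, in this order, $a\in(0,\frac14]$ with $m(1+a)<\rho$; then $\nu\in\mathbb N$ with $\bigl(\frac{1+\cos\varphi}2\bigr)^\nu\le\frac a{2(a+1)}$ for $\varphi_0\le|\varphi|\le\pi$; then $\kappa\in(0,1)$ with $m(1-\kappa)>\max(m-\delta,me^{-\varrho_0})$. Let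
$$P(\varphi)=m(1+a)-m(a+\kappa)\Bigl(\tfrac{1+\cos\varphi}2\Bigr)^\nu,\quad d(z)=\frac{|z|}{P(\arg z)},\quad K_s=\{0\}\cup\{z\ne0:d(z)<s\}.$$
Then $m(1-\kappa)=P(0)\le P\le m(1+a)$, and $P\ge m(1+a)-m\frac a2=m(1+\frac a2)$ for $\varphi_0\le|\varphi|\le\pi$. So $K_1$ is a star-shaped disk reaching beyond the circle $|z|=m$ except for a notch around the positive axis. The function $d$ is smooth on $\mathbb C\setminus\{0\}$, $d(tz)=t\,d(z)$ for $t>0$, and $d(b_0)=\frac1{1-\kappa}>1$.

We may choose $\kappa$ so that $d(b_{-j})\ne1$ for all $j\ge1$. For each $j$ at most one $\kappa$ is bad: if $\arg b_{-j}\neq\pi$, then $P(\arg b_{-j})$ is strictly decreasing in $\kappa$; if $\arg b_{-j}=\pi$, then $|b_{-j}|\le m<m(1+a)=P(\pi)$, so $d(b_{-j})<1$ for every $\kappa$. As $\{b_{-j}\}_{j\ge1}$ accumulates at $b_0$, where $d>1$, there is a least $q\ge1$ with $d(b_{-q})>1$, and $d(b_{-j})<1$ for $1\le j<q$.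

Fix $s_-<1<s_+\le\frac32$ so close to $1$ that
$$s_+m(1+a)<\rho,\quad s_-m(1-\kappa)>\max(m-\delta,me^{-\varrho_0}),\quad s_-\bigl(1+\tfrac a2\bigr)>1,\quad s_+<\frac1{1-\kappa/2}, \tag{7}$$
and $d(b_{-j})\notin[s_-,s_+]$ for $1\le j\le q$. Then $b_{-j}\in K_{s_-}$ for $1\le j<q$, and $b_0,b_{-q}\notin\overline{K_{s_+}}$ (for $b_0$ because $\frac1{1-\kappa}>\frac1{1-\kappa/2}>s_+$). Since $s_+(1+a)\le\frac32\cdot\frac54<2$, also $\overline{K_{s_+}}\subset D_\rho\cap D_{2m}$. Finally fix $\varphi_2\in(0,1)$ with $P<m(1-\frac\kappa2)$ for $|\varphi|\le\varphi_2$. Then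
$$|z|\ge m,\ |\arg z|\le\varphi_2\ \Rightarrow\ d(z)>\frac1{1-\kappa/2}>s_+. \tag{8}$$

**Step 4: for $s\in[s_-,s_+]$, $K_s\cup V$ is simply connected.** We show that its complement is a union of rays to $\infty$. Let $z\notin K_s\cup V$ and $t\ge1$. Then $d(tz)\ge s$, so $tz\notin K_s$. If $|z|\ge m$, then $|tz|\ge m$ and $tz\notin V$. If $|z|<m$, then $s_-P(\arg z)\le|z|<m$, so $P(\arg z)<m(1+\frac a2)$ by (7), and hence $|\arg z|<\varphi_0$. Moreover $m>|z|\ge s_-m(1-\kappa)>me^{-\varrho_0}$. So $z\in\mathcal B\setminus V$, and $tz\notin V$ by (6). The open set $K_s\cup V$ is connected, since both parts are connected and contain $0$; as its complement is a union of rays to $\infty$, it is simply connected.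

## 8. The finger, its preimages, and their tubes

**Step 5: the arc $\gamma_0$.** This is the core of the finger at $b_0$. It must avoid forward images of critical points, so that it can be lifted. Let $\mathcal E$ be the set of points $F^i(x)$, $1\le i\le q-1$, with $x$ a critical point of $F$ and $x,F(x),\dots,F^{i-1}(x)\in\overline{K_{s_+}}$. As $\overline{K_{s_+}}$ is compact in $D_\rho$, $\mathcal E$ is finite. We choose a smooth regular embedded arc $\gamma_0:[0,1]\to\mathbb C$ with

- $\gamma_0(t)=\Lambda_0(t)$ for small $t\ge0$,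
- $|\gamma_0(t)|>m$ and $\gamma_0(t)\notin\mathcal E$ for $t>0$,
- $|\arg\gamma_0|<\varphi_2$ and $|\gamma_0(1)|>M+1$.

To see that it exists, write $\mathcal L(t)=x(t)+iy(t)$ for real $t\in[0,t_*]$. As $\mathcal L'(0)>0$, we have $x'>0$ for small $t_*$, so $\mathcal L([0,t_*])$ is a graph $y=Y(x)$ over an interval $[0,x_*]$. With $t_*$ small, $|Y|<\varphi_2$, the points $me^{x+iY(x)}$, $0<x\le x_*$, are not in the finite set $\mathcal E$, and $x_*<X:=\log\frac{M+2}m$. Keep $Y$ on $[0,x_*/2]$ and extend it to a smooth function on $[0,X]$ with $|Y|<\varphi_2$ whose graph over $(0,X]$ avoids the finitely many logarithms of points of $\mathcal E/m$. Extend $x(t)$ from small $t$ to a smooth map of $[0,1]$ onto $[0,X]$ with positive derivative. Then $\gamma_0(t)=m\exp\bigl(x(t)+iY(x(t))\bigr)$ has all the properties. By (8), $d>s_+$ on $\gamma_0$.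

**Step 6: lifts.** We lift $\gamma_0$ backwards along $b_{-1},\dots,b_{-q+1}$. Put $\hat\gamma_0=\gamma_0$, $L_0=1$. For $1\le j\le q-1$ let $\hat\gamma_{-j}$ be the lift of $\hat\gamma_{-j+1}$ under $F$ with $\hat\gamma_{-j}(0)=b_{-j}\in K_{s_-}$, followed on $[0,L_j]$, where $L_j\le L_{j-1}$ is the first time with $d(\hat\gamma_{-j}(L_j))=s_+$, or $L_j=L_{j-1}$ if there is none.

The lift exists for this reason. As long as it stays in $\overline{K_{s_+}}$ it meets no critical point of $F$: if $\hat\gamma_{-j}(t)$ were critical with $t>0$, then $\hat\gamma_{-j}(t),\hat\gamma_{-j+1}(t),\dots,\hat\gamma_{-1}(t)\in\overline{K_{s_+}}$ would give $\gamma_0(t)=F^j(\hat\gamma_{-j}(t))\in\mathcal E$; and at $t=0$, $F$ is injective near $b_{-j}$. Moreover, a partial lift on $[0,T)$ staying in $\overline{K_{s_+}}$ converges as $t\to T$: its limit set is connected and contained in the finite set $F^{-1}(\hat\gamma_{-j+1}(T))\cap\overline{K_{s_+}}$. The limit is noncritical by the same argument, so the lift continues by a local inverse.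

The $\hat\gamma_{-j}$ are smooth and regular, and $\hat\gamma_{-j}(t)=\Lambda_{-j}(t)$ for small $t$ by uniqueness of lifts. For $t>0$, $\hat\gamma_{-j}(t)\notin\overline V$; otherwise $\gamma_0(t)=F^j(\hat\gamma_{-j}(t))\in\overline V\subset\overline{D_m}$, which is false. So $\hat\gamma_{-j}$ meets $\overline V$ only at $b_{-j}$, and it avoids $V\ni0$.

**Step 7: stopping the lifts at a common level.** We cut each lift where it leaves some $K_\sigma$ transversally. By Sard's theorem choose $\sigma\in(s_-,s_+)$ such that $(d\circ\hat\gamma_{-j})'(t)\ne0$ whenever $d(\hat\gamma_{-j}(t))=\sigma$, $1\le j\le q-1$. Put $\ell_0=1$. For $1\le j\le q-1$ let $\ell_j$ be the first time $t\le\ell_{j-1}$ with $d(\hat\gamma_{-j}(t))=\sigma$ (then $j$ is *stopped*); if there is none, put $\ell_j=\ell_{j-1}$ ($j$ is *free*). This makes sense and $\ell_j\le L_j$: inductively $\ell_{j-1}\le L_{j-1}$, and if $L_j<\ell_{j-1}$, then $L_j<L_{j-1}$, so $d=s_+>\sigma$ at time $L_j$, while $d(b_{-j})<s_-<\sigma$; so $j$ is stopped before $L_j$. Let $\gamma_{-j}=\hat\gamma_{-j}|_{[0,\ell_j]}$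 for $0\le j\le q-1$. Thus $1=\ell_0\ge\ell_1\ge\dots\ge\ell_{q-1}>0$.

For free $j\ge1$, $d<\sigma$ on the compact arc $\gamma_{-j}$. For stopped $j$, $d\circ\gamma_{-j}<\sigma$ on $[0,\ell_j)$ and $(d\circ\gamma_{-j})'(\ell_j)>0$, so $d\circ\gamma_{-j}$ has positive derivative on a short interval before $\ell_j$. Hence we can fix $s\in(s_-,\sigma)$ so close to $\sigma$ that:
$$\begin{aligned}&j\ge1\text{ free: } d<s\text{ on }\gamma_{-j};\\ &j\text{ stopped: there is }t_j\in(0,\ell_j)\text{ with }d\circ\gamma_{-j}<s\text{ on }[0,t_j),\ >s\text{ on }(t_j,\ell_j],\ (d\circ\gamma_{-j})'(t_j)>0.\end{aligned}\tag{9}$$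
Write $K=K_s$. Then $\gamma_{-j}\subset\overline{K_\sigma}$ for $1\le j\le q-1$, and $F\circ\gamma_{-j}=\gamma_{-j+1}$ on $[0,\ell_j]$. The arcs are embedded, since $F^j\circ\gamma_{-j}=\gamma_0$ is injective. They are pairwise disjoint: if $\gamma_{-i}(t)=\gamma_{-j}(t')$ with $i<j$, applying $F^i$ gives $\gamma_0(t)=\gamma_{-(j-i)}(t')\in\overline{K_\sigma}$, but $d>s_+$ on $\gamma_0$.

**Step 8: tubes.** We thicken the arcs compatibly with $F$ and with the charts. Extend $\gamma_0$ smoothly a little beyond $[0,1]$, by $\Lambda_0(t)$ for $t<0$. Let $c(x)$ be a cutoff, $c=1$ near $0$, supported where $\gamma_0(x)=\Lambda_0(x)$, and put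
$$\Gamma_0(x+iy)=c(x)\Lambda_0(x+iy)+(1-c(x))\bigl(\gamma_0(x)+iy\gamma_0'(x)\bigr).$$
On $y=0$: $\Gamma_0=\gamma_0$, $\partial_x\Gamma_0=\gamma_0'$, $\partial_y\Gamma_0=i\gamma_0'$. So $\Gamma_0$ is a local orientation-preserving diffeomorphism near $[0,1]$, by (I) it is an embedding of a neighborhood of $[0,1]$, and $\Gamma_0=\Lambda_0$ near $0$. For $j\ge1$, $F$ is noncritical along $\gamma_{-j}$ and injective on $\gamma_{-j}$ (as $F\circ\gamma_{-j}=\gamma_{-j+1}$ is embedded), so by (I) it is injective on a neighborhood of $\gamma_{-j}$. Inductively, applying this inverse branch to $\Gamma_{-j+1}$ gives an embedding $\Gamma_{-j}$ near $[0,\ell_j]$ with $F\circ\Gamma_{-j}=\Gamma_{-j+1}$, extending $\gamma_{-j}$ and equal to $\Lambda_{-j}$ near $0$.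

For some $w_0\in(0,c_1)$ all $\Gamma_{-j}$, $0\le j\le q-1$, are embeddings of neighborhoods of the closures of
$$Q_j=\{-w_0<x<\ell_j+w_0,\ |y|<w_0\},$$
with $F\circ\Gamma_{-j}=\Gamma_{-j+1}$ on $Q_j$ for $j\ge1$. They equal $\Lambda_{-j}$ on $D_{w_0}\cap Q_j$; the closures of the images are disjoint and avoid $0$; and $\Gamma_{-j}(Q_j\cap\{x\ge0\})\cap V=\emptyset$. (For the last property, near $0$ it is the chart property, and the rest of the arc has positive distance from $\overline V$.) All $\Gamma_{-j}|_{Q_j}$ are $K_0$-qc with one constant $K_0$, because $F^j\circ\Gamma_{-j}=\Gamma_0$ and $F^j$ is holomorphic.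

## 9. Pushing a half-plane into a half-strip with bounded dilatation

**Step 9: model maps.** In the charts, growing a finger means mapping $\mathbb H_-=\{\mathrm{Re}\,\xi<0\}$ onto $\mathbb H_-\cup\bigl([0,\ell)\times(-w,w)\bigr)$, by the identity for $|\xi|\ge2w$, with dilatation independent of $\ell$ and $w$. The map
$$\mathsf e(X+iY)=-\tfrac12e^{-\frac\pi2(X+iY)}$$
is conformal from $(0,\infty)\times(-1,1)$ onto $\{|\xi|<\frac12\}\cap\mathbb H_-$. Define $T_\infty:\mathbb H_-\to\mathbb H_-\cup\bigl([0,\infty)\times(-1,1)\bigr)$ by $T_\infty=\mathsf e^{-1}$ on $|\xi|<\frac12$ and $T_\infty=\mathrm{id}$ on $|\xi|\ge2$. On the half annulus $\{\frac12\le|\xi|\le2,\ \mathrm{Re}\,\xi\le0\}$ let $T_\infty$ be, by (BL), a bi-Lipschitz homeomorphism onto the half disk $\{|\xi|\le2,\ \mathrm{Re}\,\xi\le0\}$ with the boundary values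
$$\mathrm{id}\text{ on }|\xi|=2;\qquad-\tfrac12e^{-i\pi Y/2}\mapsto iY\ (|Y|\le1);\qquad\pm i[\tfrac12,2]\to\pm i[1,2]\text{ affinely.}$$
At $Y=\pm1$ the values agree, as $\pm\frac i2\mapsto\pm i$. Orientation is preserved: as $Y$ increases, both the inner half circle and the segment $[-i,i]$ are traversed upward with the region on the left. In $\mathbb H_-$ the half annulus covers $\{|\xi|\le2,\mathrm{Re}\,\xi<0\}\cup i(-1,1)$, so the pieces match to a homeomorphism, and by (Q4) $T_\infty$ is qc.

Next we need a homeomorphism $\beta:[0,\infty)\times(-1,1)\to[0,1)\times(-1,1)$, qc in the interior, equal to the identity on $\{0\}\times(-1,1)$. Compose $\mathsf e$ with the bi-Lipschitz map, from (BL), of the half disk $\{|\xi|\le\frac12,\ \mathrm{Re}\,\xi\le0\}$ onto $[0,1]\times[-1,1]$ that extends $-\frac12e^{-i\pi Y/2}\mapsto iY$ and a piecewise affine map of $[-\frac i2,\frac i2]$ onto the other three sides. (Orientation: as $Y$ increases, both regions lie on the right.)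

For $\ell\ge1$ let $T_\ell=T_\infty$ where $\mathrm{Re}\,T_\infty<\ell-1$, and $T_\ell=(\ell-1)+\beta(T_\infty-(\ell-1))$ where $\mathrm{Re}\,T_\infty\ge\ell-1$. For $0<w\le\ell$ set $T_{\ell,w}(\xi)=w\,T_{\ell/w}(\xi/w)$. By (Q4), with gluing along a vertical segment in the image of $T_\infty$, these are $K_1$-qc homeomorphisms
$$T_{\ell,w}:\mathbb H_-\to\mathbb H_-\cup\bigl([0,\ell)\times(-w,w)\bigr),$$
with $K_1$ independent of $\ell$ and $w$, equal to $\mathrm{id}$ for $|\xi|\ge2w$. Moreover, two fingers of different lengths agree up to near the end of the shorter one: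
$$\ell\le\ell',\ \mathrm{Re}\,T_{\ell,w}(\xi)<\ell-w\ \Rightarrow\ T_{\ell',w}(\xi)=T_{\ell,w}(\xi). \tag{10}$$
Indeed the hypothesis forces $T_{\ell/w}(\xi/w)=T_\infty(\xi/w)$, with real part less than $\ell/w-1\le\ell'/w-1$.

## 10. The map with fingers

**Step 10: growing the fingers.** From now on $w$ is small; in particular $2w<w_0$ and $w<\ell_{q-1}$. Let $N_{-j}=\Lambda_{-j}(D_{2w})$, $0\le j\le q$. For small $w$ these are pairwise disjoint and do not contain $0$, and $F(N_{-j})=N_{-j+1}$ for $j\ge1$. Define $\Theta=\Theta_w$ on $V$ by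
$$\Theta=\Gamma_{-j}\circ T_{\ell_j,w}\circ\Lambda_{-j}^{-1}\ \text{ on }V\cap N_{-j}\ (0\le j\le q-1),\qquad\Theta=\mathrm{id}\ \text{ elsewhere on }V.$$
Since $\Gamma_{-j}=\Lambda_{-j}$ near $\overline{D_{2w}}$ and $T_{\ell_j,w}=\mathrm{id}$ on $|\xi|=2w$, $\Theta$ is continuous. $T_{\ell_j,w}$ maps $\mathbb H_-\cap D_{2w}$ onto $(\mathbb H_-\cap D_{2w})\cup\bigl([0,\ell_j)\times(-w,w)\bigr)$, and the sets $\Gamma_{-j}([0,\ell_j)\times(-w,w))$ are disjoint from $V$ and from each other. So by (Q4) $\Theta$ is a $K_0K_1$-qc homeomorphism of $V$ onto the domain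
$$V^+=V\cup\bigcup_{j=0}^{q-1}B_j,\qquad B_j=\Gamma_{-j}\bigl((-w,\ell_j)\times(-w,w)\bigr).$$
On $V^+$ put $F_1=\Theta F\Theta^{-1}:V^+\to V^+$.

**Step 11: for small $w$, $F_1=F$ on $V^+\cap K$.** This is the point of lifting the finger, of the notch, and of the stopping rule. Let $z\in V^+\cap K$.

(a) Suppose $\Theta^{-1}(z)\in V\setminus\bigcup_{j=0}^{q-1}N_{-j}$. Then $\Theta^{-1}(z)=z$. If $F(z)\notin\bigcup_{j=0}^{q-1}N_{-j}$, then $F_1(z)=\Theta(F(z))=F(z)$. If $F(z)\in N_{-i}$ with $0\le i\le q-1$, then by injectivity of $F$ on $H(D_{1+c})$, $z\in N_{-i-1}$; so $i+1=q$ and $z\in N_{-q}$. This is impossible for small $w$, since $b_{-q}\notin\overline K$: it lies in the notch.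

(b) $z\in\Theta(V\cap N_0)$ is impossible for small $w$, since this set lies in a small neighborhood of $\gamma_0$, which is disjoint from $\overline K$.

(c) Suppose $z=\Gamma_{-j}(T_{\ell_j,w}(\xi))$ with $\xi\in\mathbb H_-\cap D_{2w}$, $1\le j\le q-1$. As $F(\Lambda_{-j}(\xi))=\Lambda_{-j+1}(\xi)$, we get $F_1(z)=\Gamma_{-j+1}(T_{\ell_{j-1},w}(\xi))$. If $\ell_j=\ell_{j-1}$ or $\mathrm{Re}\,T_{\ell_j,w}(\xi)<\ell_j-w$, then by (10) this equals $\Gamma_{-j+1}(T_{\ell_j,w}(\xi))=F(\Gamma_{-j}(T_{\ell_j,w}(\xi)))=F(z)$. Otherwise $\ell_j<\ell_{j-1}$, so $j$ is stopped, and $z\in\Gamma_{-j}([\ell_j-w,\ell_j]\times[-w,w])$. For small $w$ this set is near $\gamma_{-j}(\ell_j)$, where $d=\sigma>s$. So $z\notin K$, which is impossible.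

Hence $F_1$, extended by $F_1=F$ on $K$, is well defined and locally quasiregular on the open set $\Omega^1=K\cup V^+$.

**Step 12: $\Omega^1$ is simply connected for small $w$.** This is what Runge's theorem needs in Proposition 2. $K\cup V$ is simply connected by Step 4, and the $B_j$ are simply connected and pairwise disjoint. Adding them one at a time, by (T) it suffices that each $B_j\cap(K\cup V)$ is nonempty and connected. We have $B_j\cap V=\Gamma_{-j}(\{-w<x<0,|y|<w\})$. For $j=0$, $B_0\cap K=\emptyset$ for small $w$, so the intersection is $B_0\cap V$. For free $j\ge1$, $B_j\subset K$ for small $w$ by (9). For stopped $j$ let $u=d\circ\Gamma_{-j}$. By (9) and continuity there is $\epsilon\in(0,\min(t_j,\ell_j-t_j))$ such that for small $w$ and $|y|\le w$: $u<s$ for $-w\le x\le t_j-\epsilon$; $u>s$ for $t_j+\epsilon\le x\le\ell_j$; and $\partial_xu>0$ for $|x-t_j|\le\epsilon$. So $B_j\cap K=\Gamma_{-j}\{-w<x<x_j(y),\ |y|<w\}$ with $x_j>0$ continuous. This set is connected and contains $B_j\cap V$.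

## 11. Straightening: large coefficients on vanishing area

**Step 13: an invariant Beltrami coefficient for $F_1$.** Let $\mu=\mu_w$ be on $V^+$ the Beltrami coefficient of $\Theta^{-1}$. Since $\Theta^{-1}F_1=F\Theta^{-1}$ with $F$ conformal on $V$, $F_1^*\mu=\mu$ on $V^+$. For $z\in K\setminus V^+$ let $n\ge1$ be least with $F^n(z)\notin K\setminus V^+$. If $n$ exists and $F^n(z)\in V^+$, put $\mu(z)=\bigl((F^n)^*\mu\bigr)(z)$; otherwise put $\mu(z)=0$. Put $\mu=0$ off $\Omega^1$. The sets on which $n$ takes a given value are Borel, so $\mu$ is measurable. Also $F_1^*\mu=\mu$ a.e. on $\Omega^1$: for $z\in K\setminus V^+$ (where $F_1=F$ near $z$, as $K$ is open) this is the definition if $F(z)\in V^+$; it is functoriality, or $0=0$, if $F(z)\in K\setminus V^+$; it is $0=0$ if $F(z)\notin\Omega^1$. As $F$ is holomorphic on $K$, pulling back does not change the modulus, so $\|\mu_w\|_\infty\le k<1$ with $k=\frac{K_0K_1-1}{K_0K_1+1}$ independent of $w$.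

**Step 14: $\mu_w\to0$ a.e. as $w\to0$ along any sequence.** Here the coefficients are not small, but their supports shrink. We must check that the supports do not reappear through arbitrarily many preimages. Let
$$S_w=\bigcup_{j=0}^{q-1}\Gamma_{-j}\bigl(\{-2w\le x\le\ell_j,\ |y|\le2w\}\bigr),\qquad\gamma=\bigcup_{j=0}^{q-1}\gamma_{-j}([0,\ell_j]).$$
The compact sets $S_w$ decrease to the null set $\gamma$ as $w\downarrow0$. Each $\Theta(V\cap N_{-j})$ lies in $S_w$, so $\Theta^{-1}=\mathrm{id}$ and $\mu_w=0$ on the open set $V^+\setminus S_w$.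

For $z\in K$ let $\tau(z)=\inf\{n\ge1:F^n(z)\notin K\}$, which does not depend on $w$. For a point $\gamma_{-j}(t)$ with $j\ge1$, the points $F^i(\gamma_{-j}(t))=\gamma_{-j+i}(t)$, $i<j$, lie in $\overline{K_\sigma}\subset D_\rho$, and $F^j(\gamma_{-j}(t))=\gamma_0(t)\notin\overline K$. So $F^j$ is defined near $\gamma_{-j}(t)$ with values outside $\overline K$, and points of $K$ near $\gamma_{-j}(t)$ have $\tau\le j$. Points of $\gamma_0$ have a neighborhood disjoint from $K$. By compactness of $\gamma$ there is $w_1>0$ such that for $w\le w_1$ every $z\in S_w\cap K$ has $\tau(z)\le q$.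

Let $w\le w_1$ and $\mu_w(z)\ne0$. Then either $z\in S_w$; or $z\in K$, and $F^n(z)\in S_w$ for some $n\ge1$ with $z,\dots,F^{n-1}(z)\in K$. In the second case, if $F^n(z)\notin K$, then $\tau(z)=n$; if $F^n(z)\in S_w\cap K$, then $\tau(z)=n+\tau(F^n(z))<\infty$ and $n<\tau(z)$. So $n\le\tau(z)<\infty$: for fixed $z$ there are finitely many candidates $n$, whatever $w$ is. As the $S_w$ decrease to $\gamma$, it follows that $\mu_w(z)=0$ for all small $w$, unless $z\in\gamma$ or, for some $n\ge1$, $z,\dots,F^{n-1}(z)\in K$ and $F^n(z)\in\gamma$. Together with the countably many null sets on which the coefficients along the sequence are undefined, and their preimages, this exceptional set is null: it is contained in a countable union of null sets and preimages of null sets under the holomorphic maps $F^n$, which are nonconstant on every component of the open set where $z,\dots,F^{n-1}(z)\in K$.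

**Step 15: conclusion.** Let $\Psi=\Psi^{\mu_w}$. By (Q2), along a sequence $w\to0$, $\Psi^{\pm1}\to\mathrm{id}$ locally uniformly. Put
$$\Omega=\Psi(\Omega^1),\qquad G=\Psi F_1\Psi^{-1},\qquad h=\Psi\circ\Theta\circ H:\mathbb D\to\Omega.$$
$\Omega$ is a simply connected domain, and $G$ is holomorphic on $\Omega$ by (Q3). $\Psi$ and $\Theta^{-1}$ have the same coefficient on $V^+$, so $\Psi\circ\Theta$ is conformal on $V$ and $h$ is univalent. As $\Theta(0)=0$, $h(0)=0$; and $Gh=\Psi F_1\Theta H=\Psi\Theta FH=hR_\lambda$. For small $w$ in the sequence: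

- $\sup|h|=\sup_{V^+}|\Psi|>M$, since $\gamma_0(t)\in V^+$ for $0\le t<1$ and $|\gamma_0(1)|>M+1$.
- Fix $m'\in(m-\delta,\,s_-m(1-\kappa))$, possible by (7). Then $\overline{D_{m'}}\subset K$, so $\Psi^{-1}(\overline{D_{m-\delta}})\subset D_{m'}\subset K$ and $\overline{D_{m-\delta}}\subset\Omega$. There $G=\Psi F\Psi^{-1}$, which tends to $F$ uniformly, so $|G-F|<\delta$.
- $\Theta=\mathrm{id}$ on the compact subset $H(\overline{D_{1-\delta}})$ of $V$, because the $N_{-j}$ shrink to points of $\partial V$. So $h=\Psi\circ H\to H$ uniformly on $\overline{D_{1-\delta}}$.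
- $p=-3m\notin\Omega$. Indeed $K$, $V$ and the $B_j$ with $j\ge1$ lie in $D_{2m}$ (for the $B_j$: $\gamma_{-j}\subset\overline{K_\sigma}\subset D_{2m}$ and $w$ is small), and $B_0$ lies near $\gamma_0\subset\{|\arg z|<\varphi_2\}$ with $\varphi_2<1$. So the distance from $p$ to $\Omega^1$ is bounded below as $w\to0$, while $\Psi^{-1}(p)\to p$. Hence $\Psi^{-1}(p)\notin\Omega^1$.

Undoing the initial rotation keeps $|p|=3m$ and all the estimates. This proves Proposition 1, and with Section 5 and Proposition 2 it completes the proof of Theorem A. $\blacksquare$
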